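# Sets without $k$ pairwise coprime integers: intervals versus $\{1,\dots,n\}$

## 1. Five consecutive integers and three pairwise coprime ones

How many of the numbers $1,2,3,4,5$ can we keep if no three of the kept numbers are pairwise coprime? The set $\{2,3,4\}$ is allowed, since $2$ and $4$ share a factor. Four numbers are too many: the five sets of size four are $\{2,3,4,5\}$, $\{1,3,4,5\}$, $\{1,2,4,5\}$, $\{1,2,3,5\}$, $\{1,2,3,4\}$, and they contain the pairwise coprime triples $2,3,5$; $1,3,4$; $1,2,5$; $1,2,3$; $1,2,3$, respectively. So the answer is $3$.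

Now slide the window by one, to $2,3,4,5,6$. The set $\{2,3,4,6\}$ is allowed, because among any three of its members two are even. So we keep $4$. We can never keep all $5$ members of a window of five consecutive integers: it contains $x,x+1,x+2$ with $x$ odd, and these are pairwise coprime. Hence $4$ is the best possible over all windows of length five, against $3$ for the initial window. Sliding helped, by one.

In general, let $\mathbb N$ be the set of positive integers and write $(a,b)$ for the greatest common divisor.

**Definition.** Let $k\in\mathbb N$. A set $\mathcal A\subset\mathbb N$ has *property $P_k$* if there are no $a_1<\dots<a_k$ in $\mathcal A$ with $(a_i,a_j)=1$ for all $1\le i<j\le k$. The family of these sets is $\Gamma_k$. Put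
$$F_k(n)=\max_{\mathcal A\subset\{1,\dots,n\},\ \mathcal A\in\Gamma_k}|\mathcal A|,\qquad g_k(m,n)=\max_{\mathcal A\subset\{m,\dots,m+n-1\},\ \mathcal A\in\Gamma_k}|\mathcal A|,\qquad G_k(n)=\max_{m\in\mathbb N}g_k(m,n).$$

We have just computed $F_3(5)=3$ and $G_3(5)=4$. Clearly $G_k(n)\ge F_k(n)$. How much can sliding help in general? A known result (Erdős–Sárközy, Theorem 2) says that it can help a good deal when $k$ grows: there are a constant $c_1>0$ and a number $k_0$ such that for every $k\ge k_0$ there is an integer $n_k$ with
$$G_k(n_k)-F_k(n_k)>c_1k(\log k)^3(\log\log k)^{-2}.$$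
Our problem comes from the paper "On sets of coprime integers in intervals", whose authors conjecture that for fixed $k$ the advantage stays bounded:
$$\limsup_{n\to+\infty}\bigl(G_k(n)-F_k(n)\bigr)<+\infty\qquad\text{for all }k.$$
We shall prove that this conjecture is true for every $k$.

Two values of $k$ can be settled at once. For $k=1$, property $P_1$ says that $\mathcal A$ is empty, so both functions are $0$. For $k=2$, two consecutive integers are coprime, so a set with property $P_2$ contains no two neighbors and $G_2(n)\le\lceil n/2\rceil$; the even numbers show $F_2(n)\ge\lfloor n/2\rfloor$. The difference is at most $1$.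

## 2. The multiples of the first $k-1$ primes

From now on $k\ge3$ is fixed. Constants, and the meaning of "$n$ large", depend only on $k$ unless we say otherwise; in particular they never depend on the position of the interval or on the set $\mathcal A$.

Let $p_1<p_2<\cdots$ be the primes and $P=p_1\cdots p_{k-1}$. In Section 1 the good sets consisted of multiples of $2$ or $3$. This is the general construction.

**Definition.** For an interval $I=\{m,\dots,m+n-1\}\subset\mathbb N$ (of length $|I|=n$) put
$$E_I=\{a\in I:(a,P)>1\},\quad M_k(n)=\max_{|I|=n}|E_I|,\quad e_k(n)=|E_{\{1,\dots,n\}}|,\quad \delta=1-\prod_{i<k}\Bigl(1-\frac1{p_i}\Bigr).$$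

By pigeonhole $E_I\in\Gamma_k$: each of $k$ members of $E_I$ is divisible by one of $k-1$ primes, so two of them share a prime. Hence $G_k(n)\ge M_k(n)$ and $F_k(n)\ge e_k(n)$.

**How much $|E_I|$ depends on the position of $I$.** For $d\mid P$ the interval $I$ contains $\lfloor n/d\rfloor+\varepsilon_d$ multiples of $d$ with $\varepsilon_d\in\{0,1\}$, and $\varepsilon_d=0$ for $I=\{1,\dots,n\}$. Inclusion–exclusion gives $|E_I|=-\sum_{d\mid P,\,d>1}\mu(d)(\lfloor n/d\rfloor+\varepsilon_d)$, so
$$|E_I|-e_k(n)=-\sum_{d\mid P,\ d>1}\mu(d)\varepsilon_d\le\#\{d\mid P:\mu(d)=-1\}=2^{k-2},\tag{1}$$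
since half of the $2^{k-1}$ subsets of $\{p_1,\dots,p_{k-1}\}$ have odd size. Replacing each count by $n/d$ costs less than $1$ per divisor, so also
$$|E_I|\ge\delta n-2^k.\tag{2}$$

For $k=3$ we can do this exactly. Here $P=6$ and membership in $E_I$ along $1,2,\dots,6$ reads $0,1,1,1,0,1$, repeated with period $6$. Looking at all windows gives:

| $n$ | 1 | 2 | 3 | 4 | 5 | 6 |
|---|---|---|---|---|---|---|
| $e_3(n)$ | 0 | 1 | 2 | 3 | 3 | 4 |
| $M_3(n)$ | 1 | 2 | 3 | 3 | 4 | 4 |
| $M_3(n)-e_3(n)$ | 1 | 1 | 1 | 0 | 1 | 0 |

So by (1) the conjecture would follow if $G_k(n)$ were $M_k(n)$ up to a bounded error. Small $n$ can misbehave: $\{1\}$ has property $P_3$, so $F_3(1)=1$ although $e_3(1)=0$. For large $n$ the situation is as follows.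

**Theorem 1.** Let $k\ge3$. There is $n_0(k)$ such that for every interval $I$ of length $n\ge n_0(k)$ and every $\mathcal A\subset I$ with property $P_k$: if $|\mathcal A\setminus E_I|\ge2$, then $|\mathcal A|<|E_I|$. Hence $|\mathcal A|\le|E_I|+1$, with equality only if $\mathcal A=E_I\cup\{x\}$. So $M_k(n)\le G_k(n)\le M_k(n)+1$ for $n\ge n_0(k)$, and
$$0\le G_k(n)-F_k(n)\le2^{k-2}+1\qquad(n\ge n_0(k)).$$

**Theorem 2.** Let $k\ge3$.

(a) There are $c=c(k)>0$ and $n_0'(k)$ such that if $n\ge n_0'(k)$ and $m+n\le e^{cn}$, then $g_k(m,n)=|E_I|$ for $I=\{m,\dots,m+n-1\}$, and $E_I$ is the unique extremal set. In particular $F_k(n)=e_k(n)$ for large $n$.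

(b) $D_k(n):=M_k(n)-e_k(n)$ is periodic in $n$ with period $P$, and $G_k(n)-F_k(n)-D_k(n)\in\{0,1\}$ for all large $n$. So, with $\Delta_k=\max_nD_k(n)\le2^{k-2}$, we have $\limsup_n(G_k(n)-F_k(n))\in\{\Delta_k,\Delta_k+1\}$.

(c) For $k=3,4$ and large $n$: $G_k(n)=M_k(n)$, and the limsup equals $\Delta_k$.

Theorem 1 with the cases $k=1,2$ proves the conjecture for all $k$. For $k=3$, the table and Theorem 2 tell us that the limsup is exactly $1$.

## 3. One outsider can be almost free; two cannot

Fix notation for the rest of the notes. Let $I$ have length $n$, let $\mathcal A\subset I$ have property $P_k$, and put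
$$X=\mathcal A\setminus E_I\ \text{(the outsiders)},\qquad R=E_I\setminus\mathcal A\ \text{(the deleted elements)},\qquad t=|X|.$$
Then
$$|\mathcal A|-|E_I|=t-|R|.\tag{3}$$
Outsiders are coprime to $P$. We shall use constantly that a common prime factor of two distinct elements of $I$ divides their difference, and so is $<n$.

The natural first attempt is to charge deletions to outsiders. Given an outsider $x$, look for many $(k-1)$-tuples $a_1,\dots,a_{k-1}\in E_I$, with $p_i\mid a_i$, that are pairwise coprime and coprime to $x$. Each such tuple must contain a deleted element, so an abundance of tuples should force $R$ to be large, much larger than what $x$ contributes.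

This attempt fails for a single outsider. Let $x=\prod_{p_k\le p<n}p$ and $I=\{x,x+1,\dots,x+n-1\}$, so $x$ is coprime to $P$. Take $a=x+d$ with $0<d<n$. A prime dividing both $a$ and $x$ divides $d$. Conversely a prime $p\ge p_k$ dividing $d$ is less than $n$, so it divides $x$, and hence $a$. Primes below $p_k$ do not divide $x$. Therefore
$$(a,x)=1\iff d\text{ has no prime factors other than }p_1,\dots,p_{k-1}.$$
There are at most $(1+\log_2n)^{k-1}$ such $d<n$. So
$$\mathcal A=\{x\}\cup\{a\in E_I:(a,x)>1\}$$
has property $P_k$ ($x$ is in no coprime pair, and without $x$ we are inside $E_I$), it has one outsider, and only $|R|\le(1+\log_2n)^{k-1}$ elements were deleted. No argument can show that one outsider always costs, say, $n/\log n$ deletions. The obstruction is that $x$ may be so large that it is divisible by nearly all primes below $n$.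

What gets us past this point is that two outsiders cannot both be like that. If $x\ne x'$ lie in $I$, a prime dividing both divides $x-x'$, which is nonzero and less than $n$ in absolute value, and a number below $n$ has very few large prime factors. So for most large primes $q$, at least one of $x,x'$ is free of $q$, and that one will be expensive. This is why Theorem 1 begins at $t\ge2$, and where its "$+1$" comes from.

The proof of Theorem 1 is by contradiction. Suppose $|R|\le t$ and $t\ge2$.

1. Two outsiders force $|R|\ge c_3n/\log n$ (Section 7). So $t\ge c_3n/\log n$.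
2. That many outsiders force $t\ge\varepsilon_0n$ with $\varepsilon_0=\varepsilon_0(k)>0$ (Section 8).
3. But a set with $|\mathcal A|\ge|E_I|$ has $t\le\varepsilon n$ for any prescribed $\varepsilon>0$ once $n$ is large (Section 6).

Item 3 is a stability statement. It rests on an extremal problem about set families, and we begin with that.

## 4. Families with no $k$ pairwise disjoint members

Fix $T$, and attach to an integer $a$ the set $\{i\le T:p_i\mid a\}\subset[T]=\{1,\dots,T\}$. In a long interval each $i$ occurs with frequency about $1/p_i$, independently, and pairwise coprime integers have pairwise disjoint sets. So we look at families of sets under product measure.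

**Definition.** A family $\mathcal F\subset2^{[T]}$ is *$k$-good* if there are no pairwise disjoint $F_1,\dots,F_k\in\mathcal F$, repetitions allowed. For $w\in(0,1)^T$ let $\mu_w$ be the product measure on $2^{[T]}$ under which $i\in F$ with probability $w_i$, independently.

Allowing repetitions matters only for $\emptyset$, the only set disjoint from itself: a $k$-good family does not contain $\emptyset$.

As an example take $k=2$, $T=3$, all $w_i=w$. The family of sets containing $1$ is $2$-good with measure $w$. The family of sets with at least two elements is also $2$-good, with measure $3w^2-2w^3$. Now $w-(3w^2-2w^3)=w(1-w)(1-2w)$, so the first family is at least as large exactly when $w\le\frac12$. Some smallness of the weights is needed. The right condition is $(m-1)w_m<1$; here $m=3$ gives $2w<1$.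

**Proposition 3.** Let $T\ge k$, $1>w_1\ge\dots\ge w_T>0$, and $(m-1)w_m<1$ for $k\le m\le T$. If $\mathcal F\subset2^{[T]}$ is $k$-good, then
$$\mu_w(\mathcal F)\le1-\prod_{i<k}(1-w_i).$$

The right side is the measure of $\{F:F\cap[k-1]\ne\emptyset\}$, which is $k$-good by pigeonhole.

**Step 1: choose a convenient extremal family.** We want an extremal family that is as structured as possible. Consider the $k$-good families of maximum measure. Each is upward closed: its up-closure is again $k$-good (disjoint supersets contain disjoint members of $\mathcal F$), and it has strictly larger measure if it is different, all weights being in $(0,1)$. Among these maximum families choose $\mathcal F$ with $\sum_{F\in\mathcal F}\sum_{a\in F}a$ minimal.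

**Step 2: $\mathcal F$ is shifted.** The purpose is to be able to replace elements by smaller ones. We claim: if $i<j$, $F\in\mathcal F$, $j\in F$, $i\notin F$, then $F^*:=(F\setminus\{j\})\cup\{i\}\in\mathcal F$.

Suppose this fails for some $i<j$. Let $\mathcal F'$ arise from $\mathcal F$ by replacing by $F^*$ every $F\in\mathcal F$ with $j\in F$, $i\notin F$, $F^*\notin\mathcal F$. The map $F\mapsto F^*$ is injective, and
$$\frac{\mu_w(F^*)}{\mu_w(F)}=\frac{w_i(1-w_j)}{(1-w_i)w_j}\ge1,$$
so $\mu_w(\mathcal F')\ge\mu_w(\mathcal F)$, while the element sum strictly decreases. If $\mathcal F'$ is $k$-good, this contradicts the choice of $\mathcal F$. So suppose $F_1,\dots,F_k\in\mathcal F'$ are pairwise disjoint. New sets all contain $i$, so at most one $F_l$ is new; and one must be new, since $\mathcal F$ is $k$-good. Say $F_1$ is new, and let $G=(F_1\setminus\{i\})\cup\{j\}\in\mathcal F$ be the set it replaced.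

- If no other $F_l$ contains $j$, then $G,F_2,\dots,F_k$ are pairwise disjoint members of $\mathcal F$, a contradiction.
- Otherwise say $j\in F_2$. Then $i\notin F_2$ because $i\in F_1$. The set $F_2$ is an old set that was not replaced, although it contains $j$ and not $i$. The only possible reason is $F_2^*\in\mathcal F$. Now $G$ contains $j$ and not $i$, $F_2^*$ contains $i$ and not $j$, and $F_3,\dots,F_k$ contain neither. So $G,F_2^*,F_3,\dots,F_k$ are pairwise disjoint members of $\mathcal F$, a contradiction.

**Step 3: locate the last relevant index.** We find the index $m$ beyond which $\mathcal F$ does not look. We have $\mathcal F\ne\emptyset$ (the sets containing $1$ form a $k$-good family of positive measure) and $\emptyset\notin\mathcal F$. So a minimal member of $\mathcal F$ loses membership when any element is removed. Let $m$ be the largest index for which some $F\in\mathcal F$ has $m\in F$ and $F\setminus\{m\}\notin\mathcal F$. Starting from a member of $\mathcal F$ we may remove its elements larger than $m$ one at a time without leaving $\mathcal F$; with upward closure,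
$$F\in\mathcal F\iff F\cap[m]\in\mathcal F.$$
Since $\emptyset\notin\mathcal F$, every $F\in\mathcal F$ meets $[m]$. If $m\le k-1$, every $F\in\mathcal F$ meets $[k-1]$ and the proposition holds. So assume $m\ge k$; we look for a contradiction.

**Step 4: replace the dependence on $m$ by dependence on some $i<m$.** This produces a larger $k$-good family. Let
$$\mathcal F_0=\{S\subset[m-1]:S\in\mathcal F\},\qquad\mathcal D=\{S\subset[m-1]:S\notin\mathcal F,\ S\cup\{m\}\in\mathcal F\}.$$
$\mathcal D$ is nonempty: take $F\in\mathcal F$ with $m\in F$, $F\setminus\{m\}\notin\mathcal F$, and put $S=F\cap[m-1]$. Then $S\cup\{m\}=F\cap[m]\in\mathcal F$, and $S\notin\mathcal F$ since otherwise its superset $F\setminus\{m\}$ would be in $\mathcal F$.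

Also $\emptyset\notin\mathcal D$. Otherwise $\{m\}\in\mathcal F$, and shifting gives $\{1\},\dots,\{m\}\in\mathcal F$. These are $m\ge k$ pairwise disjoint sets, a contradiction.

Let $\nu$ be the product measure on $2^{[m-1]}$ with weights $w_1,\dots,w_{m-1}$, and $\mathcal D_i=\{S\in\mathcal D:i\in S\}$. Since all members of $\mathcal D$ are nonempty,
$$\sum_{i<m}\nu(\mathcal D_i)=\sum_{S\in\mathcal D}\nu(S)|S|\ge\nu(\mathcal D).$$
So for some $i<m$ we have $\nu(\mathcal D_i)\ge\nu(\mathcal D)/(m-1)>w_m\nu(\mathcal D)$; this is where $(m-1)w_m<1$ is used. Put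
$$\mathcal F^*=\{F\subset[T]:F\cap[m-1]\in\mathcal F_0\cup\mathcal D_i\}.$$
By the equivalence in Step 3, a set $F$ with $S=F\cap[m-1]$ lies in $\mathcal F$ exactly if $S\in\mathcal F_0$, or $S\in\mathcal D$ and $m\in F$. So
$$\mu_w(\mathcal F^*)=\nu(\mathcal F_0)+\nu(\mathcal D_i)>\nu(\mathcal F_0)+w_m\nu(\mathcal D)=\mu_w(\mathcal F).$$

**Step 5: $\mathcal F^*$ is $k$-good.** This contradicts the maximality of $\mathcal F$ and ends the proof. Let $F_1,\dots,F_k\in\mathcal F^*$ be pairwise disjoint and $S_l=F_l\cap[m-1]$. At most one $S_l$ contains $i$, so at most one lies in $\mathcal D_i$. If none does, then $S_1,\dots,S_k\in\mathcal F$ are pairwise disjoint. If $S_1\in\mathcal D_i$, then $S_1\cup\{m\},S_2,\dots,S_k\in\mathcal F$ are pairwise disjoint. Both are impossible. $\square$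

## 5. Stability by tilting the weights

Now take $w_i=1/p_i$. Then $1-\prod_{i<k}(1-w_i)=\delta$, and the extremal family corresponds to $E_I$. We need: a $k$-good family of measure near $\delta$ has almost no members outside the extremal one. The device is that Proposition 3 has room to spare. We may increase the weights of all $i\ge k$ by a constant factor and the bound is still $\delta$, because $\delta$ involves only $i<k$. A family really using indices $i\ge k$ would gain measure from this increase and break the bound.

Two facts about product measures are used. Russo's formula: if $\mathcal F$ is upward closed, then $\mu_w(\mathcal F)=w_iA+(1-w_i)B$, where $A$ and $B$ are the probabilities of $F\cup\{i\}\in\mathcal F$ and $F\setminus\{i\}\in\mathcal F$, which do not depend on $w_i$; hence $\partial\mu_w(\mathcal F)/\partial w_i=A-B$ is the probability that $F\cup\{i\}\in\mathcal F$ and $F\setminus\{i\}\notin\mathcal F$ (we say that $i$ is *pivotal*). The Efron–Stein inequality: for a function $f$ of independent variables, $\operatorname{Var}f\le\sum_i\mathbb E\operatorname{Var}_if$,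 with $\operatorname{Var}_i$ the variance in the $i$-th variable alone. It follows by induction from $\operatorname{Var}f=\mathbb E_Y\operatorname{Var}_Xf+\operatorname{Var}_Y(\mathbb E_Xf)$ and $\operatorname{Var}_Y(\mathbb E_Xf)\le\mathbb E_X\operatorname{Var}_Yf$, the latter by convexity of the variance.

**Proposition 4.** Let $T\ge k$, $\mu=\mu_w$ with $w_i=1/p_i$, and $\mathcal S=\{F\subset[T]:F\cap[k-1]\ne\emptyset\}$. If $\mathcal F$ is $k$-good and $\mu(\mathcal F)\ge\delta-\eta$ with $\eta\ge0$, then
$$\mu(\mathcal F\setminus\mathcal S)\le C_1\eta,\qquad C_1=\frac{2k}{\lambda-1},\quad\lambda=\frac{p_k}{p_{k-1}}.$$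

**Step 1: tilt.** We check that Proposition 3 applies for a whole range of weights. Passing to the up-closure keeps $\mathcal F$ $k$-good and enlarges both $\mathcal F$ and $\mathcal F\setminus\mathcal S$, so assume $\mathcal F$ is upward closed. By Bertrand's postulate $1<\lambda<2$. For $\tau\in[1,\lambda]$ let
$$w_i^\tau=\frac1{p_i}\ (i<k),\qquad w_i^\tau=\frac\tau{p_i}\ (k\le i\le T),$$
with product measure $\mu_\tau$. The weights are nonincreasing because $\tau/p_k\le\lambda/p_k=1/p_{k-1}$. The odd primes are distinct odd numbers from $3$ on, so $p_m\ge2m-1$ for $m\ge2$, and for $m\ge k$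
$$(m-1)w_m^\tau<\frac{2(m-1)}{p_m}\le\frac{2m-2}{2m-1}<1.$$
So Proposition 3 gives $h(\tau):=\mu_\tau(\mathcal F)\le\delta$ for all $\tau\in[1,\lambda]$.

**Step 2: find a parameter with small total influence.** Since $h(1)\ge\delta-\eta$ and $h(\lambda)\le\delta$, the mean value theorem gives $\tau\in[1,\lambda]$ with $h'(\tau)\le\eta/(\lambda-1)$. Fix this $\tau$. By Russo's formula and the chain rule,
$$h'(\tau)=\sum_{i=k}^T\frac1{p_i}I_i,\qquad I_i=\mu_\tau\{F:F\cup\{i\}\in\mathcal F,\ F\setminus\{i\}\notin\mathcal F\}.$$

**Step 3: the slice outside $\mathcal S$ is nearly empty or nearly full.** Condition on $F\cap[k-1]=\emptyset$, an event of $\mu_\tau$-probability $1-\delta$, and let $v$ be the conditional probability of $\mathcal F$. For $i\ge k$ the conditional probability that $i$ is pivotal is at most $I_i/(1-\delta)$. The conditional variance of the indicator of $\mathcal F$ is $v(1-v)$, and its variance in coordinate $i$ is $w_i^\tau(1-w_i^\tau)$ if $i$ is pivotal and $0$ otherwise. So Efron–Stein gives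
$$v(1-v)\le\sum_{i\ge k}w_i^\tau(1-w_i^\tau)\frac{I_i}{1-\delta}\le\frac{\tau h'(\tau)}{1-\delta}\le\frac{2\eta}{(\lambda-1)(1-\delta)}.$$

**Step 4: it is not nearly full.** We show $v\le1-1/k$, using that $\mathcal F$ has no $k$ disjoint members. For $i\ge k$,
$$kw_i^\tau\le\frac{k\lambda}{p_k}=\frac k{p_{k-1}}\le1,$$
since $p_{k-1}\ge2k-3\ge k$ for $k\ge3$. So we can construct random disjoint sets $F_1,\dots,F_k\subset\{k,\dots,T\}$: independently for each $i$, put $i$ into $F_l$ with probability $w_i^\tau$ for each $l$, and into none with probability $1-kw_i^\tau$. Each single $F_l$ has the conditional law of Step 3, so it lies outside $\mathcal F$ with probability $1-v$, and all $F_l$ lie in $\mathcal F$ with probability at least $1-k(1-v)$. But this event is impossible. So $1-k(1-v)\le0$, i.e. $1-v\ge1/k$.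

**Step 5: return to $\tau=1$.** From Steps 3 and 4,
$$v\le k\,v(1-v)\le\frac{2k\eta}{(\lambda-1)(1-\delta)}.$$
Since $\mathcal F$ is upward closed and the weights increase with $\tau$, the conditional probability of $\mathcal F$ under $\mu=\mu_1$ is at most $v$. Therefore $\mu(\mathcal F\setminus\mathcal S)\le(1-\delta)v\le C_1\eta$. $\square$

## 6. Near-extremal sets of integers have few outsiders

**Proposition 5.** For each $\varepsilon>0$ there is $n_1(k,\varepsilon)$ such that $n\ge n_1(k,\varepsilon)$ and $|\mathcal A|\ge|E_I|$ imply $|X|\le\varepsilon n$.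

**Step 1: sort $I$ by small prime divisors.** This links integers to subsets of $[T]$. Fix $T\ge k$ so large that
$$\theta:=\frac k{\sqrt{p_T}}<1\quad\text{and}\quad(2C_1+2)\theta\le\varepsilon.$$
Let $W=p_1\cdots p_T$ and $\mu$ as in Proposition 4. For $F\subset[T]$ let
$$I_F=\{a\in I:\ p_i\mid a\Leftrightarrow i\in F\quad(i\le T)\}.$$
By the Chinese remainder theorem $I_F$ is the part of $I$ in $\prod_{i\notin F}(p_i-1)=\mu(F)W$ residue classes mod $W$. So $|I_F|=\mu(F)n+O_T(1)$. Similarly, for a prime $p>p_T$, at most $\mu(F)W\bigl(\frac n{Wp}+1\bigr)\le\frac{\mu(F)n}p+W$ elements of $I_F$ are divisible by $p$.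

**Step 2: large common primes are rare.** We bound the pairs $(a,b)\in I_F\times I_G$, $a\ne b$, with a common prime factor $p>p_T$. Such a $p$ is $<n$, so there are at most
$$\sum_{p_T<p<n}\Bigl(\frac{\mu(F)n}p+W\Bigr)\Bigl(\frac{\mu(G)n}p+W\Bigr)\le\frac{\mu(F)\mu(G)n^2}{p_T}+O_T(n\log n)$$
such pairs; we used $\sum_{r>p_T}r^{-2}\le1/p_T$ over integers $r$, and $\sum_{p<n}1/p=O(\log n)$.

**Step 3: the popular sets form a $k$-good family.** Let
$$\mathcal F=\{F\subset[T]:|\mathcal A\cap I_F|\ge\theta|I_F|\}.$$
Suppose $F_1,\dots,F_k\in\mathcal F$ are pairwise disjoint, and pick independent uniform $a_l\in\mathcal A\cap I_{F_l}$ (for $n$ large these sets are nonempty, with at least $\theta\mu(F_l)n/2$ elements). Two given $a_l$ coincide with probability $O_T(1/n)$. No two of them share a prime $\le p_T$, because the $F_l$ are disjoint. By Step 2, a given pair is distinct and shares a larger prime with probability at most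
$$\frac{\mu(F)\mu(G)n^2/p_T+O_T(n\log n)}{\theta^2|I_F||I_G|}=\frac1{\theta^2p_T}+o(1)=\frac1{k^2}+o(1),$$
where $F,G$ are the two sets concerned. Since $\binom k2k^{-2}<\frac12$, for $n$ large in terms of $T$ we obtain with positive probability $k$ distinct pairwise coprime elements of $\mathcal A$. This contradicts property $P_k$. So $\mathcal F$ is $k$-good.

**Step 4: apply stability.** Outside $\mathcal F$ the set $\mathcal A$ occupies at most a fraction $\theta$, so by (2)
$$\delta n-2^k\le|E_I|\le|\mathcal A|\le\mu(\mathcal F)n+\theta n+O_T(1).$$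
Hence $\mu(\mathcal F)\ge\delta-2\theta$ for $n$ large, and Proposition 4 gives $\mu(\mathcal F\setminus\mathcal S)\le2C_1\theta$. Outsiders lie in sets $I_F$ with $F\notin\mathcal S$. So
$$|X|\le\sum_{F\in\mathcal F\setminus\mathcal S}|I_F|+\theta n\le2C_1\theta n+\theta n+O_T(1)\le(2C_1+2)\theta n\le\varepsilon n$$
for $n$ large. $\square$

## 7. Two outsiders force $n/\log n$ deletions

We now make the idea of Section 3 precise. For an outsider $y$ we look for elements $a\in E_I$ of the special form $y\pm(\text{small number})\cdot q$ with $q$ a large prime: then $(a,y)$ is easy to control, because it divides (small number)$\cdot q$.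

Let
$$Z=\max(51200k^2,p_k),\quad W_0=\prod_{p\le Z}p,\quad P_i=\frac P{p_i},\quad N=\Bigl\lfloor\frac{n-1}{2P}\Bigr\rfloor,\quad L=\frac N{\varphi(W_0)\log N}.$$
By the prime number theorem in arithmetic progressions, for $n$ large every reduced class mod $W_0$ contains between $0.4L$ and $0.6L$ primes of $(N/2,N]$ (asymptotically $0.5L$). For $y\in I$ choose $\sigma(y)\in\{1,-1\}$ with $y+\sigma(y)s\in I$ for all integers $0\le s\le(n-1)/2$; such a sign exists, pointing away from the nearer end of $I$.

**Definition.** Let $y\in I$, $(y,P)=1$, $i<k$. A pair $(c,v)$, with $c$ a reduced class mod $W_0$ and $1\le v\le p_i-1$, is *$(y,i)$-admissible* if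
$$\sigma(y)P_ivc\equiv-y\pmod{p_i},\qquad\sigma(y)P_ivc\not\equiv-y\pmod p\ \text{ for all primes }p_k\le p\le Z.$$

Let $(c,v)$ be $(y,i)$-admissible, and let $q\in(N/2,N]$ be a prime with $q\equiv c$ mod $W_0$ (for $n$ large, $q>Z$). Put $a=y+\sigma(y)P_ivq$. Then:

- $a\in I$, because $P_ivq<PN\le(n-1)/2$.
- $p_i\mid a$; for $j\ne i$, $j<k$, we have $a\equiv y\not\equiv0$ mod $p_j$; and $p\nmid a$ for $p_k\le p\le Z$. So $a\in E_I$, and $p_i$ is the only prime $\le Z$ that divides $a$.
- $(a,y)=(P_ivq,y)$, and all primes dividing $P_iv$ are among $p_1,\dots,p_{k-1}$ (as $v<p_i$), which do not divide $y$. So $(a,y)=1$ if and only if $q\nmid y$.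

A toy version, with $Z$ replaced by $5$: let $k=3$, $P=6$, $y=7$, $\sigma(y)=1$, $i=2$, so $p_i=3$, $P_i=2$, and take $v=1$. Admissibility of $c$ mod $30$ means $2c\equiv-7$ mod $3$, i.e. $c\equiv1$ mod $3$, and $2c\not\equiv-7$ mod $5$, i.e. $c\not\equiv4$ mod $5$. The prime $q=13$ qualifies and gives $a=7+26=33$, whose only prime factor $\le5$ is $3$, and $(33,7)=1$. The prime $q=7$ qualifies too and gives $a=21$, but $(21,7)=7$, since this $q$ divides $y$.

**Definition.** Call $y$ *rich* if for every $i<k$ there is a $(y,i)$-admissible pair $(c_i,v_i)$ such that at least $0.1L$ primes $q\in(N/2,N]$ satisfy $q\equiv c_i$ mod $W_0$ and $q\nmid y$.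

In the example of Section 3, the outsider $x$ is divisible by every prime of $(N/2,N]$ once $N/2\ge p_k$, so it is not rich.

**Lemma 6.** For $n$ large, if $x\ne x'$ in $I$ are coprime to $P$, at least one of them is rich.

**Step 1: a class that serves both numbers.** Suppose richness fails for $x$ at index $i$ and for $x'$ at index $i'$. Write $\sigma=\sigma(x)$, $\sigma'=\sigma(x')$. To compare the two failures we want one and the same class: we find $c,v,v'$ such that $(c,v)$ is $(x,i)$-admissible and $(c,v')$ is $(x',i')$-admissible.

If $i\ne i'$, take $v=v'=1$ and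
$$c\equiv-\sigma xP_i^{-1}\pmod{p_i},\qquad c\equiv-\sigma'x'P_{i'}^{-1}\pmod{p_{i'}}.$$
If $i=i'$, both conditions concern the same modulus, and $v'$ provides the freedom we need: take $v=1$, $c\equiv-\sigma xP_i^{-1}$ mod $p_i$, and $v'\in[1,p_i-1]$ with $v'\equiv\sigma\sigma'x'x^{-1}$ mod $p_i$. Then
$$\sigma'P_iv'c\equiv\sigma'P_i\cdot\sigma\sigma'x'x^{-1}\cdot(-\sigma xP_i^{-1})=-x'\pmod{p_i}.$$
These classes are nonzero because $x,x'$ are coprime to $P$. Modulo the remaining $p_j$, $j<k$, put $c\equiv1$. For a prime $p_k\le p\le Z$, the numbers $P_iv$ and $P_{i'}v'$ are invertible mod $p$, so $c$ mod $p$ must be nonzero and avoid at most two further classes. Since $k\ge3$ we have $p\ge5$, so at least $p-3>0$ classes remain. The Chinese remainder theorem gives $c$ mod $W_0$.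

**Step 2: too many common primes.** By assumption fewer than $0.1L$ primes of $(N/2,N]$ in the class $c$ fail to divide $x$, and fewer than $0.1L$ fail to divide $x'$. There are at least $0.4L$ primes in the class, so more than $0.2L$ of them divide both $x$ and $x'$. All of these divide $x-x'$, and $0<|x-x'|<n$. But $(N/2)^2>n$ for $n$ large, so at most one prime larger than $N/2$ divides $x-x'$. As $0.2L\ge1$ for $n$ large, this is a contradiction. $\square$

**Lemma 7.** For $n$ large, if some $y\in X$ is rich, then $|R|\ge0.05L\ge c_3n/\log n$, with a constant $c_3=c_3(k)>0$.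

**Step 1: candidates.** We collect elements of $E_I$ coprime to $y$. With $(c_i,v_i)$ from the definition of richness, let $Q_i$ be the set of primes $q\in(N/2,N]$ with $q\equiv c_i$ mod $W_0$, $q\nmid y$, and
$$V_i=\{y+\sigma(y)P_iv_iq:q\in Q_i\}\subset E_I.$$
Then $|V_i|\ge0.1L$, and all elements of $V_i$ are coprime to $y$. Suppose $|R|<0.05L$. Then $V_i'=V_i\cap\mathcal A$ has at least $0.05L$ elements.

**Step 2: reduction to a probability.** Choose independent uniform $a_i\in V_i'$ for $i<k$. If the $a_i$ are pairwise coprime, then $y,a_1,\dots,a_{k-1}$ are $k$ pairwise coprime elements of $\mathcal A$; they are distinct, since $p_i$ divides $a_i$ but neither $y$ nor $a_j$ for $j\ne i$. That is impossible. So it suffices to show that with probability $<1$ some pair has a common prime.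

**Step 3: what a common prime does to $q$.** Let $i\ne j$ and let $p$ be a common prime of $a_i,a_j$. The only prime $\le Z$ dividing $a_i$ is $p_i$, and for $a_j$ it is $p_j$. So $p>Z$. As $a_i\ne a_j$, also $p<n$. And $p\nmid y$, because $(a_i,y)=1$. Since $P_iv_i$ is invertible mod $p$, the condition $p\mid y+\sigma(y)P_iv_iq$ puts $q$ into one fixed nonzero class mod $p$; similarly for $a_j$. We count the bad pairs $(a_i,a_j)\in V_i\times V_j$ in two ranges of $p$.

**Step 4: the range $Z<p\le\sqrt N$.** Here we use the Brun–Titchmarsh inequality in Montgomery–Vaughan's form: $\pi(N;h,b)\le\frac{2N}{\varphi(h)\log(N/h)}$ for $(b,h)=1$, $h<N$, where $\pi(N;h,b)$ counts primes up to $N$ congruent to $b$ mod $h$. Let $N\ge W_0^4$. The prime $q$ lies in a fixed reduced class mod $h=W_0p\le N^{3/4}$, so $\log(N/h)\ge\frac14\log N$ and there are at most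
$$\frac{8N}{\varphi(W_0)(p-1)\log N}=\frac{8L}{p-1}$$
such $q$. Since $Z$ is an integer and $p-1\ge Z$, the number of bad pairs is at most
$$\sum_{p>Z}\frac{64L^2}{(p-1)^2}\le64L^2\sum_{r\ge Z}\frac1{r^2}\le\frac{64L^2}{Z-1}\le\frac{128L^2}Z.$$

**Step 5: the range $\sqrt N<p<n$.** Now it is enough to count all integers: at most $N/p+1$ values of $q$ lie in the class mod $p$. The number of bad pairs is at most
$$\sum_{\sqrt N<p<n}\Bigl(\frac Np+1\Bigr)^2\le\sum_{\sqrt N<p<n}\Bigl(\frac{2N^2}{p^2}+2\Bigr)=O_k(N^{3/2})=o(L^2).$$

**Step 6: conclusion.** Dividing by $|V_i'||V_j'|\ge(0.05L)^2=0.0025L^2$, the probability that some pair is bad is at most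
$$\binom{k-1}2\Bigl(\frac{128}{0.0025\,Z}+o(1)\Bigr)\le\frac{k^2}2\cdot\frac{51200}Z+o(1)\le\frac12+o(1)<1,$$
because $Z\ge51200k^2$. This contradiction shows $|R|\ge0.05L$. Finally $0.05L\ge c_3n/\log n$, since $N\ge n/(3P)$ for $n$ large and $\log N\le\log n$. $\square$

## 8. From $n/\log n$ outsiders to a positive proportion

Lemma 7 by itself cannot reach positive density, since its sets $V_i$ are indexed by primes $q\le N$ and have size at most of order $n/\log n$. But once there are many outsiders we may average over them, and find one that has few awkward prime factors. For that outsider a much larger set of partners is available: all multiples of $p_i$ with no other prime factor $\le z$, where $z$ is of order $n/t$.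

**Proposition 8.** There is $\varepsilon_0=\varepsilon_0(k)>0$ such that for $n$ large: if $|R|\le t$ and $t\ge c_3n/\log n$, then $t\ge\varepsilon_0n$.

**Step 1: parameters.** We fix the scale $z$. By Chebyshev's bound $\pi(2u)\le Cu/\log u$ ($u\ge2$) on the ranges $(2^jz,2^{j+1}z]$, there is an absolute constant $C_5$ with
$$\sum_{p>z}\frac1{p^2}\le\sum_{j\ge0}\frac{C2^jz}{\log(2^jz)}\cdot\frac1{(2^jz)^2}\le\frac{C_5}{z\log z}\qquad(z\ge2).\tag{4}$$
Put
$$z=\frac{Kn}t\le\frac K{c_3}\log n,$$
where $K=K(k)\ge1$ is chosen in Step 3, and let $z_1=z_1(k)\ge p_{k-1}$ be a bound chosen in Step 4. If $z<z_1$, then $t>Kn/z_1$ and we are done. So let $z\ge z_1$.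

**Step 2: a large supply of partners.** For $i<k$ let
$$U_i=\{a\in I:\ p_i\mid a,\ p\nmid a\text{ for all primes }p\le z,\ p\ne p_i\}\subset E_I.$$
Legendre's sieve, i.e. inclusion–exclusion over the squarefree $d$ composed of primes $p\le z$, $p\ne p_i$, with $n/(p_id)+O(1)$ multiples of $p_id$ in $I$, gives
$$|U_i|=\frac n{p_i}\prod_{p\le z,\ p\ne p_i}\Bigl(1-\frac1p\Bigr)+O(2^{\pi(z)}).$$
As $z\le(K/c_3)\log n$, we have $\pi(z)=O_{k,K}(\log n/\log\log n)$, so $2^{\pi(z)}\le\sqrt n$ for $n$ large in terms of $k,K$. By Mertens' theorem the product is at least a constant times $1/\log z$; and $\log z=O_{k,K}(\log\log n)$, so the error term is negligible. Hence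
$$|U_i|\ge\frac{c_4n}{\log z}$$
with $c_4=c_4(k)>0$ independent of $K$, for $n$ large in terms of $k,K$.

**Step 3: an outsider with few bad partners.** For a prime $p<n$, at most $n/p+1\le2n/p$ elements of $I$ are divisible by $p$. Let
$$B(x)=\sum_{p\mid x,\ z<p<n}\#\{a\in I:p\mid a\}.$$
Exchanging the order of summation and using (4),
$$\sum_{x\in X}B(x)\le\sum_{z<p<n}\Bigl(\frac{2n}p\Bigr)^2\le\frac{4C_5n^2}{z\log z}.$$
So, as $tz=Kn$, some $x\in X$ has
$$B(x)\le\frac{4C_5n^2}{tz\log z}=\frac{4C_5}K\cdot\frac n{\log z}\le\frac{c_4n}{2\log z},$$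
provided $K\ge8C_5/c_4$. We now fix $K=\max(1,8C_5/c_4)$, which depends only on $k$. Let $V_i$ be the set of $a\in U_i$ divisible by no prime $p\in(z,n)$ with $p\mid x$. At most $B(x)$ elements are lost, so $|V_i|\ge\frac{c_4n}{2\log z}$.

Every $a\in V_i$ is coprime to $x$. Indeed $a\ne x$, since $p_i\mid a$ and $p_i\nmid x$; a common prime is therefore $<n$; it is not in $(z,n)$ by the definition of $V_i$; and the only prime $\le z$ dividing $a$ is $p_i$, which does not divide $x$.

**Step 4: many deletions.** We show $|R|\ge\frac{c_4n}{4\log z}$. Suppose not. Then $V_i'=V_i\cap\mathcal A$ has at least $\frac{c_4n}{4\log z}$ elements. Pick independent uniform $a_i\in V_i'$, $i<k$. For $i\ne j$ the prime $p_j\le p_{k-1}\le z$ divides $a_j$ and not $a_i$, so $a_i\ne a_j$, and a common prime of $a_i,a_j$ is $<n$. It is not $\le z$, because the only such prime dividing $a_i$ is $p_i$, and $p_i\nmid a_j$. So it lies in $(z,n)$, and by (4) a given pair is bad with probability at most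
$$\frac{4C_5n^2}{z\log z}\cdot\frac{16\log^2z}{c_4^2n^2}=\frac{64C_5\log z}{c_4^2z}<\frac1{k^2}\qquad\text{for }z\ge z_1,$$
where $z_1=z_1(k)\ge p_{k-1}$ is chosen to make the last inequality true. There are $\binom{k-1}2<k^2$ pairs, so with positive probability $x,a_1,\dots,a_{k-1}$ are $k$ pairwise coprime (and distinct) elements of $\mathcal A$, a contradiction.

**Step 5: conclusion.** By Step 4 and the hypothesis,
$$\frac{c_4n}{4\log z}\le|R|\le t=\frac{Kn}z.$$
So $z/\log z\le4K/c_4$, which forces $z\le z_2$ for some $z_2=z_2(k)$, and $t\ge Kn/z_2$. Thus $\varepsilon_0=\min(K/z_1,K/z_2)$ works in all cases. $\square$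

## 9. Proof of Theorem 1: the three bounds on $t$ collide

Let $n$ be large, and suppose $|\mathcal A|\ge|E_I|$ and $t\ge2$. By (3), $|R|\le t$. The elements of $X$ are coprime to $P$ and there are at least two of them, so by Lemma 6 some element of $X$ is rich. By Lemma 7, $t\ge|R|\ge c_3n/\log n$. By Proposition 8, $t\ge\varepsilon_0n$. But Proposition 5 with $\varepsilon=\varepsilon_0/2$ gives $t\le\varepsilon_0n/2$, a contradiction. So $t\ge2$ implies $|\mathcal A|<|E_I|$.

If $t\le1$, then $|\mathcal A|=|E_I|+t-|R|\le|E_I|+1$, with equality if and only if $t=1$ and $R=\emptyset$, that is, $\mathcal A=E_I\cup\{x\}$ with $x\notin E_I$.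

Taking the maximum over $I$ and $\mathcal A$, and recalling $E_I\in\Gamma_k$, we get $M_k(n)\le G_k(n)\le M_k(n)+1$. With $F_k(n)\ge e_k(n)$ and (1),
$$0\le G_k(n)-F_k(n)\le M_k(n)+1-e_k(n)\le2^{k-2}+1\qquad(n\ge n_0(k)).$$
Together with the cases $k=1,2$ of Section 1, this proves the conjecture for all $k$. $\blacksquare$

## 10. Proof of Theorem 2: when the extra element cannot occur

**Part (a): intervals that are not too far out.** The purpose is to show that an outsider $x\le e^{cn}$ is rich on its own: it is too small to have many large prime factors. By Theorem 1 only $t\le1$ matters. If $t=0$, then $\mathcal A\subset E_I$, so $|\mathcal A|\le|E_I|$ with equality only for $\mathcal A=E_I$.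

Let $X=\{x\}$. The number of primes of $(N/2,N]$ dividing $x$ is at most
$$\frac{\log x}{\log(N/2)}\le\frac{cn}{\log(N/2)},$$
if $x\le m+n\le e^{cn}$. Now $L\log(N/2)=\frac{N\log(N/2)}{\varphi(W_0)\log N}$ is at least a positive constant, depending on $k$, times $n$. So for a suitable $c=c(k)>0$ and $n$ large, at most $0.3L$ primes of $(N/2,N]$ divide $x$.

For each $i<k$ there is an $(x,i)$-admissible pair, by the construction of Lemma 6 with fewer constraints: take $v=1$, $c\equiv-\sigma(x)xP_i^{-1}$ mod $p_i$, $c\equiv1$ modulo the other $p_j$, $j<k$, and for $p_k\le p\le Z$ let $c$ mod $p$ be nonzero and avoid one further class. The class $c$ contains at least $0.4L-0.3L=0.1L$ primes of $(N/2,N]$ not dividing $x$. So $x$ is rich, Lemma 7 gives $|R|\ge0.05L\ge2$ for $n$ large, and $|\mathcal A|=|E_I|+1-|R|<|E_I|$.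

Hence $g_k(m,n)=|E_I|$, with $E_I$ the only extremal set. The case $m=1$, where $1+n\le e^{cn}$ for $n$ large, gives $F_k(n)=e_k(n)$ for large $n$. This last statement is a theorem of Ahlswede and Khachatrian (Acta Arith. 72 (1995)); it was not used here.

**Part (b): periodicity.** We compare $n$ with $n+P$. Any $P$ consecutive integers contain exactly $P-\varphi(P)$ numbers sharing a factor with $P$. Cutting the last $P$ elements off an interval of length $n+P$ shows
$$M_k(n+P)-M_k(n)=P-\varphi(P)=e_k(n+P)-e_k(n),$$
so $D_k$ has period $P$. For large $n$ we have $F_k(n)=e_k(n)$ by (a), and $M_k(n)\le G_k(n)\le M_k(n)+1$ by Theorem 1. So $G_k(n)-F_k(n)-D_k(n)=G_k(n)-M_k(n)\in\{0,1\}$. By periodicity $D_k$ takes the value $\Delta_k$ for infinitely many $n$, hence the limsup is $\Delta_k$ or $\Delta_k+1$. The bound $\Delta_k\le2^{k-2}$ is (1).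

**Part (c): no extra element for $k=3,4$.** By Theorem 1 we must exclude $\mathcal A=E_I\cup\{x\}$ with $(x,P)=1$. For this we look for partners of $x$ that work even if $x$ is divisible by all other small primes. It suffices to find, on each side of $x$ within distance $24$, numbers $a_1,\dots,a_{k-1}$ with $p_i\mid a_i$ such that each $p_i$ divides only one of $x,a_1,\dots,a_{k-1}$, and all differences among these $k$ numbers have only prime factors $p_1,\dots,p_{k-1}$. Then the $k$ numbers are pairwise coprime: a common prime of two of them divides their difference, so it is some $p_i$ with $i<k$, but $p_i$ divides only one of them. For $n\ge49$ one of the two sides lies in $I$, and then $x,a_1,\dots,a_{k-1}\in E_I\cup\{x\}$ violate property $P_k$.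

These conditions depend only on $x$ mod $P$ and on the shifts $a_i-x$. Replacing $x$ by $-x$ exchanges the sides. So it is enough to treat one residue from each pair $\pm x$, using any integer representative.

For $k=3$, $P=6$, take $x\equiv1$, written for $x=1$. Right: $\{1,2,3\}$, with differences $1,2,1$. Left: $\{1,-2,-3\}$, with differences $3,4,1$. In each set $2$ divides one number only, and $3$ another one only. The class $5\equiv-1$ follows by reflection.

For $k=4$, $P=30$, we write the sets for $x=1,7,11,13$; the classes $29,23,19,17$ follow by reflection. The differences are listed in the order first–second, first–third, first–fourth, second–third, second–fourth, third–fourth.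

| $x$ | right | differences | left | differences |
|---|---|---|---|---|
| $1$ | $1,2,3,5$ | $1,2,4,1,3,2$ | $1,-3,-4,-5$ | $4,5,6,1,2,1$ |
| $7$ | $7,22,25,27$ | $15,18,20,3,5,2$ | $7,5,4,3$ | $2,3,4,1,2,1$ |
| $11$ | $11,26,27,35$ | $15,16,24,1,9,8$ | $11,9,8,5$ | $2,3,6,1,4,3$ |
| $13$ | $13,16,21,25$ | $3,8,12,5,9,4$ | $13,9,8,5$ | $4,5,8,1,4,3$ |

All differences have only the prime factors $2,3,5$, and in each set exactly one number is divisible by $2$, one by $3$, one by $5$, these being three different numbers other than $x$. The largest shift is $35-11=24$.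

So for $k=3,4$ and $n$ large, $|\mathcal A|\le|E_I|$ always, and $G_k(n)=M_k(n)$. Since $F_k(n)=e_k(n)$ for large $n$ by (a), $G_k(n)-F_k(n)=D_k(n)$, and the limsup is $\Delta_k$. $\blacksquare$

Two remarks. There is no conflict with the Erdős–Sárközy lower bound of Section 1: our bound is for fixed $k$ and depends on $k$. And for $k\ge5$ the argument does not decide whether the extra $+1$ ever occurs for large $n$, that is, whether $E_I\cup\{x\}$ can have property $P_k$ for some $x$ divisible by a huge number of primes below $n$. This does not affect the boundedness of $G_k(n)-F_k(n)$.
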